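# Hypograph spaces in the Fell topology: two models inside $\mathcal F_{\sigma\delta}$

## 1. Are dense isolated points the dividing line?

### 1.1 Hypographs, the Fell topology and two model spaces

All spaces are Tychonoff, $\mathbf I=[0,1]$, $\mathbb N=\{1,2,\dots\}$, and $C(X)$ is the set of continuous maps $X\to\mathbf I$. The symbol $\approx$ means "is homeomorphic to".

**Definition (hypograph space).** The hypograph of $\varphi\in C(X)$ is $\downarrow\varphi=\{(x,t)\in X\times\mathbf I:t\le\varphi(x)\}$, a closed subset of $X\times\mathbf I$. Put $\downarrow C(X)=\{\downarrow\varphi:\varphi\in C(X)\}$. The Fell topology on the family of non-empty closed subsets of $X\times\mathbf I$ is generated by the *hit sets* $\{A:A\cap U\ne\emptyset\}$, $U$ open, and the *miss sets* $\{A:A\cap K=\emptyset\}$, $K$ compact. With this topology, $\downarrow C(X)$ is written $\downarrow C_F(X)$.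

Two examples show what convergence means. On $X=\mathbb R$ let $\varphi_i(x)=\max(0,1-|x-i|)$. A hit set that contains $\downarrow0$ contains every hypograph, since all hypographs contain $X\times\{0\}$. A compact $K$ that misses $\downarrow 0$ has bounded projection to $\mathbb R$, so it misses $\downarrow\varphi_i$ for large $i$. Hence $\downarrow\varphi_i\to\downarrow0$ although $\sup\varphi_i=1$. On $X=[0,1]$ let $\varphi_i(x)=\max(0,1-i|x-\frac12|)$. Then $\downarrow\varphi_i$ contains $A=[0,1]\times\{0\}\cup\{\frac12\}\times\mathbf I$ and lies in the $\frac1i$-neighborhood of $A$, so $\downarrow\varphi_i\to A$. The limit is the hypograph of the upper semicontinuous (usc) function $\chi_{\{1/2\}}$, which is not continuous.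

**Definition (models and class).** Let $Q=[-1,1]^{\mathbb N}$ be the Hilbert cube, $\Sigma=\{x\in Q:\sup_n|x_n|<1\}$ and $c_0=\{x\in\Sigma:\lim_nx_n=0\}$, all with the topology of $Q$ (so $c_0$ is not the Banach space here). Let $\mathcal F_{\sigma\delta}$ be the class of separable metrizable spaces that are $F_{\sigma\delta}$-subsets (countable intersections of countable unions of closed sets) of some, equivalently every, completely metrizable space in which they are embedded.

**Definition ($k$-space).** $X$ is a $k$-space if a set $T\subset X$ is closed whenever $T\cap K$ is closed for every compact $K\subset X$. Then every function that is continuous on all compact sets is continuous. Metrizable spaces are $k$-spaces; a space that is not one appears in 1.4.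

The two candidates are $c_0$ and $(Q\setminus\Sigma)\cup c_0$, and Baire category tells them apart.

**Fact 1.1.** $(Q\setminus\Sigma)\cup c_0$ is a Baire space, and $c_0$ is of first category in itself. In particular they are not homeomorphic.

*Proof.* $\Sigma$ is the union of the compact sets $[-1+\frac1n,1-\frac1n]^{\mathbb N}$. Each has empty interior in $Q$, since a basic open set leaves all far coordinates free and one of them may be set to $1$. So $Q\setminus\Sigma$ is a dense $G_\delta$ of $Q$, and a space with a dense completely metrizable subspace is Baire. Next, $c_0=\bigcup_n\big(c_0\cap[-1+\frac1n,1-\frac1n]^{\mathbb N}\big)$. These sets are closed in $c_0$ and have empty interior there: changing one far coordinate to $1-\frac1{2n}$ stays in $c_0$ and leaves the $n$-th set. $\square$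

Let $X$ be non-discrete, $D$ its set of isolated points and $X'=X\setminus D\ne\emptyset$. The question, posed in "Topological classification of function spaces with the Fell topology IV" (https://math.stu.edu.cn/upload/LWCG/non-k-space-publisher.pdf), is this: if $\downarrow C_F(X)\in\mathcal F_{\sigma\delta}$, must $\downarrow C_F(X)$ be homeomorphic to $c_0$ or to $(Q\setminus\Sigma)\cup c_0$? For context there is a known result: if $X$ is a non-discrete $k$-space, $\downarrow C_F(X)$ is metrizable and $D$ is dense in $X$, then $\downarrow C_F(X)\approx c_0\cup(Q\setminus\Sigma)$.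

So the natural first guess is: yes, and $D$ decides. If $D$ is dense we get $(Q\setminus\Sigma)\cup c_0$, otherwise $c_0$. We test it.

### 1.2 The convergent sequence

Let $X=\{p\}\cup\{x_k:k\ge1\}$ with $x_k\to p$, with a metric $d$; here $D=\{x_k\}$ is dense. As $X\times\mathbf I$ is compact, the Fell topology is given by the Hausdorff metric, and the hypographs of usc functions form a compact set. Let $\mathcal G_0$ be the set of $\downarrow u$ with $u$ usc and $u(p)=0$. For such $u$ we have $\limsup u(x_k)\le u(p)=0$, so $u$ is continuous. Thus $\mathcal G_0\subset\downarrow C_F(X)$. It is a $G_\delta$ in the compact space of usc hypographs, being the intersection over $i$ of the miss sets of $\{p\}\times[\frac1i,1]$. It is dense in $\downarrow C_F(X)$: given $\varphi\in C(X)$, let $\varphi_N$ equal $\varphi$ at $x_1,\dots,x_N$ and $0$ elsewhere. A point $(x,t)\in\downarrow\varphi$ over $x=p$ or $x=x_k$, $k>N$, is within $d(x,x_N)+|\varphi(x)-\varphi(x_N)|$ of $\downarrow\varphi_N$, and this tends to $0$ uniformly as $N\to\infty$. So $\downarrow C_F(X)$ is Baire,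 hence not $\approx c_0$. The guess survives.

### 1.3 The interval

Let $X=[0,1]$, so $D=\emptyset$, and let $\{O_i\}$ be a countable base of nonempty open sets. A continuous $\varphi$ is $0$ or is at least some rational $q>0$ on some $O_i$. So $\downarrow C_F(X)$ is the union of $\{\downarrow0\}$ and the countably many sets $Z_{i,q}=\{\downarrow\varphi:\varphi\ge q\text{ on }O_i\}$. These are closed, because "$(x,q)\in\downarrow\varphi$" is a closed condition. They have empty interior. Constants $t\downarrow0$ approach $0$. For $\varphi\in Z_{i,q}$ and $c\in O_i$, put $\varphi_l(x)=\varphi(x)\min(1,l|x-c|)\le\varphi(x)$. A point $(x,t)\in\downarrow\varphi$ with $|x-c|<\frac1l$ can be moved to $x'$ with $|x'-c|=\frac1l$, $|x'-x|\le\frac2l$, at the cost of the modulus of continuity of $\varphi$ at $\frac2l$. So $\downarrow\varphi_l\to\downarrow\varphi$, while $\varphi_l(c)=0$. Hence $\downarrow C_F([0,1])$ is of first category in itself and is not $\approx(Q\setminus\Sigma)\cup c_0$. The guess survives again.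

### 1.4 A space with dense isolated points that breaks the guess

Let $X_0=\{p\}\cup\{x_k:k\ge1\}\cup\{y_i:i\ge1\}$. All $x_k,y_i$ are isolated, and the basic neighborhoods of $p$ are
$$\{p\}\cup\{x_k:k\ge l\}\cup\{y_i:i\notin A\},\qquad l\in\mathbb N,\quad \sum_{i\in A}\tfrac1i<\infty .$$
These sets are clopen and $X_0$ is $T_1$, so $X_0$ is Tychonoff. $D=X_0\setminus\{p\}$ is dense. Every infinite $B\subset\mathbb N$ has an infinite subset $B'$ with $\sum_{B'}\frac1i<\infty$, and $\{y_i:i\in B'\}$ is closed and discrete. So a compact set contains only finitely many $y_i$ and lies in some $L_n=\{p\}\cup\{x_k:k\ge1\}\cup\{y_1,\dots,y_n\}$. The set $\{y_i:i\ge1\}$ meets every compact set in a finite set, but it is not closed, since $\sum\frac1i=\infty$. So $X_0$ is not a $k$-space.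

*$\downarrow C_F(X_0)$ is of first category in itself.* Choose disjoint finite $J_1,J_2,\dots\subset\mathbb N$ with $\sum_{i\in J_k}\frac1i\ge1$. For $\varphi\in C(X_0)$ the set $\{i:|\varphi(y_i)-\varphi(p)|\ge\frac14\}$ has finite sum of reciprocals, so it contains only finitely many $J_k$. Hence, for some $k_0$, $\downarrow\varphi$ belongs to
$$Z^-_{k_0}=\{\downarrow\varphi:\min_{i\in J_k}\varphi(y_i)\le\tfrac34\ \ \forall k\ge k_0\}\quad\text{or}\quad Z^+_{k_0}=\{\downarrow\varphi:\max_{i\in J_k}\varphi(y_i)\ge\tfrac14\ \ \forall k\ge k_0\},$$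
the first if $\varphi(p)\le\frac12$, the second if $\varphi(p)\ge\frac12$. The value at an isolated point $y$ is a continuous function of $\downarrow\varphi$: $\varphi(y)>s$ is the hit set of $\{y\}\times(s,1]$ and $\varphi(y)<s$ the miss set of $\{y\}\times[s,1]$. So the sets are closed. They have empty interior: a basic neighborhood of $\downarrow\varphi$ is given by a miss set of one compact $C$ and by finitely many hits, witnessed by finitely many points of $\downarrow\varphi$. Choose $k\ge k_0$ such that $\{y_i:i\in J_k\}$ avoids the projection of $C$ and all witnesses. Raising $\varphi$ to $1$ on $\{y_i:i\in J_k\}$, or lowering it to $0$ there, stays in the neighborhood and leaves $Z^-_{k_0}$, respectively $Z^+_{k_0}$.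

So $\downarrow C_F(X_0)\not\approx(Q\setminus\Sigma)\cup c_0$ although $D$ is dense. In 10.4 we check that $\downarrow C_F(X_0)\in\mathcal F_{\sigma\delta}$. The guess names the right two models but draws the wrong line.

### 1.5 The statements

Throughout, $X$ is a non-discrete Tychonoff space.

**Theorem A.** If $\downarrow C_F(X)\in\mathcal F_{\sigma\delta}$, then $\downarrow C_F(X)\approx c_0$ or $\downarrow C_F(X)\approx(Q\setminus\Sigma)\cup c_0$.

**Theorem B.** (1) If $\downarrow C_F(X)\in\mathcal F_{\sigma\delta}$, then $\downarrow C_F(X)\approx(Q\setminus\Sigma)\cup c_0$ iff $D$ is dense in $X$ and $X$ is a $k$-space; otherwise $\downarrow C_F(X)\approx c_0$. (2) If $X$ is a $k$-space and $\downarrow C_F(X)$ is separable metrizable, then $\downarrow C_F(X)\in\mathcal F_{\sigma\delta}$, so (1) applies. (3) There is a non-$k$-space $X$ with $D$ dense and $\downarrow C_F(X)\in\mathcal F_{\sigma\delta}$; for it $\downarrow C_F(X)\approx c_0$.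

The strategy: embed $\downarrow C_F(X)$ as a dense subset $\mathcal C$ of a compact space $M$, show $M\approx Q$, and then move $\mathcal C$ to the model inside $Q$ by a back-and-forth construction of homeomorphisms. What that construction needs is *absorption*, defined in Section 5.

## 2. Z-sets, and blocks from ideals

Conventions: the distance of a point to $\emptyset$ is $1$, and all metrics used have diameter at most $1$. Two maps are $\varepsilon$-close if their values at each point have distance at most $\varepsilon$.

### 2.1 Z-sets in Hilbert cubes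

**Definition (Z-set).** A Hilbert cube is a space $E\approx Q$, with any compatible metric. A closed $A\subset E$ is a *Z-set* if for each $\varepsilon>0$ some map $E\to E\setminus A$ is $\varepsilon$-close to $\mathrm{id}$. A *Z-embedding* is an embedding onto a Z-set, and a *$\sigma$Z-set* is a countable union of Z-sets.

In $Q$ the face $\{x_1=1\}$ is a Z-set: multiply $x_1$ by $1-\varepsilon$. The cube $[-1+\frac1n,1-\frac1n]^{\mathbb N}$ is a Z-set: replace a far coordinate by $1$. The closed nowhere dense set $\{x_1=0\}$ is not a Z-set: a map close to the identity sends a segment from $x_1=-1$ to $x_1=1$ to a path whose first coordinate changes sign, so it takes the value $0$. A Z-set has empty interior: if it contained the closed ball of radius $\varepsilon$ about $x$, a map $\varepsilon$-close to $\mathrm{id}$ could not push $x$ off it. So a $\sigma$Z-set is of first category in $E$.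

We use the following facts; for (Z1)–(Z3) see J. van Mill, *Infinite-Dimensional Topology*, North-Holland 1989, Ch. 6.

- (Z1) A closed set that is a countable union of Z-sets is a Z-set. Closed subsets of Z-sets are Z-sets.
- (Z2) Mapping replacement: if $f:Q\to E$ restricts to a Z-embedding on a closed set $K$, then $f$ is arbitrarily closely approximable by Z-embeddings $Q\to E$ that agree with $f$ on $K$.
- (Z3) Unknotting: for each $\varepsilon$ there is $\delta$ such that any homeomorphism between Z-sets of $E$ that is $\delta$-close to $\mathrm{id}$ extends to a homeomorphism of $E$ that is $\varepsilon$-close to $\mathrm{id}$.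
- (H) Hanner: a compact metric space that is $\varepsilon$-homotopy dominated by ANRs for each $\varepsilon>0$ is an ANR (S.-T. Hu, *Theory of Retracts*, Ch. IV). Here domination of $E$ by $P$ means maps $E\to P\to E$ whose composite is joined to $\mathrm{id}$ by a homotopy that moves points less than $\varepsilon$. Contractible ANRs are ARs.
- (T) Toruńczyk (Fund. Math. 106 (1980)): a compact AR $E$ is $\approx Q$ if for each $\varepsilon$ there are two maps $E\to E$, $\varepsilon$-close to $\mathrm{id}$, with disjoint images.

**Lemma 2.1.** Let $E,E'$ be compact metric, $\eta_0:E\to E'$ a homeomorphism and $\eta_{n+1}=\vartheta_n\eta_n$ with homeomorphisms $\vartheta_n$ of $E'$. If each $\vartheta_n$ is chosen sufficiently close to $\mathrm{id}$, depending on $\eta_n$, then $\lim\eta_n$ is a homeomorphism.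

*Proof.* The distance of $\vartheta_n^{-1}$ to $\mathrm{id}$ equals that of $\vartheta_n$ (substitute $y=\vartheta_n(x)$). If it is small enough, then $\eta_{n+1}$ is $2^{-n}$-close to $\eta_n$, and by uniform continuity of $\eta_n^{-1}$ also $\eta_{n+1}^{-1}=\eta_n^{-1}\vartheta_n^{-1}$ is $2^{-n}$-close to $\eta_n^{-1}$. So $\eta_n$ and $\eta_n^{-1}$ converge uniformly, and passing to the limit in $\eta_n\eta_n^{-1}=\mathrm{id}$ and $\eta_n^{-1}\eta_n=\mathrm{id}$ shows that the limits are mutually inverse. $\square$

### 2.2 Blocks that no small set swallows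

In 1.4 the blocks $J_k$ came from the divergence of $\sum\frac1i$. The following lemma of Jalali-Naini and Talagrand produces such blocks for every definable ideal. An ideal on $H$ is a family of subsets closed under subsets and finite unions; it is proper if it does not contain $H$.

**Lemma 2.2.** Let $\mathcal I$ be a proper ideal on a countable infinite set $H$ that contains all finite sets and has the Baire property in $2^H$ (e.g. is analytic). Then there are pairwise disjoint nonempty finite $J_0,J_1,\dots\subset H$ such that no member of $\mathcal I$ contains infinitely many $J_k$.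

*Proof.* **Step 1: $\mathcal I$ is meager.** This gives us dense open sets to work with. If $\mathcal I$ is not meager, it is comeager in some basic clopen set given by a finite condition on a finite set $F\subset H$. Flipping coordinates in $F$ preserves $\mathcal I$, which is invariant under finite changes. So $\mathcal I$ is comeager in each of the finitely many basic sets with domain $F$, hence comeager in $2^H$. Then $\{H\setminus A:A\in\mathcal I\}$ is comeager too. A common element gives two members of $\mathcal I$ with union $H$, a contradiction. So there are dense open $U_0\supset U_1\supset\cdots$ in $2^H$ with $\mathcal I\cap\bigcap_kU_k=\emptyset$.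

**Step 2: the blocks.** We want disjoint finite nonempty $J_k$ and $s_k\subset J_k$ such that $A\cap J_k=s_k$ implies $A\in U_k$. Let $F=J_0\cup\dots\cup J_{k-1}$. Run through the finitely many $u\subset F$; for each, extend the finite condition obtained so far outside $F$ so that, together with trace $u$ on $F$, it forces membership in $U_k$. This is possible because $U_k$ is open and dense. The final condition lives on a finite set $J_k$ disjoint from $F$; enlarge it to be nonempty.

**Step 3: no member contains infinitely many blocks.** Suppose $A\in\mathcal I$ does. Then $A'=\bigcup\{s_k:J_k\subset A\}\subset A$ is in $\mathcal I$. By disjointness $A'\cap J_k=s_k$ for infinitely many $k$, so $A'\in U_k$ for infinitely many $k$, and hence $A'\in\bigcap U_k$, a contradiction. $\square$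

Some definability is needed. If $\mathcal I$ consists of the complements of the members of a free ultrafilter and $J_0,J_1,\dots$ are any disjoint finite sets, then $\bigcup J_{2k}$ and $\bigcup J_{2k+1}$ are disjoint, so at least one of them is not in the ultrafilter. That one is in $\mathcal I$ and contains infinitely many blocks.

## 3. A compact exhaustion of $X$

**Lemma 3.1.** Let $\downarrow C_F(X)$ be separable metrizable. Then there are nonempty compact $L_1\subset L_2\subset\cdots$ in $X$ such that every compact subset of $X$ lies in some $L_n$, $L_n=\mathrm{cl}\,V_n$ with $V_n=\mathrm{int}\,L_n$, and each $L_n$ is metrizable.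

*Proof.* **Step 1: neighborhoods of $\downarrow 0$ see compact sets.** The aim is a countable cofinal family of compact sets. For $K$ compact and $0<t\le1$ let $[K,t]=\{\downarrow\varphi:\varphi<t\text{ on }K\}$. It is open, being the miss set of $K\times[t,1]$. A hit set that contains $\downarrow0$ contains every hypograph. A compact $C$ that misses $\downarrow0=X\times\{0\}$ lies in some $K\times[t,1]$ with $K$ compact, $t>0$. So the sets $[K,t]$ form a neighborhood base at $\downarrow0$. By first countability there are compact $K_1,K_2,\dots$ such that each $[K,1]$ contains some $[K_i,\frac1l]$. Then $K\subset K_i$: otherwise take $x\in K\setminus K_i$ and $\varphi\in C(X)$ with $\varphi=0$ on $K_i$, $\varphi(x)=1$; it is in $[K_i,\frac1l]$ but not in $[K,1]$. Taking finite unions we may assume $K_i\subset K_{i+1}$.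

**Step 2: each compact $K$ lies in $\mathrm{cl\,int}\,K'$ for some compact $K'$.** This will make the exhaustion regular closed. By regularity of $\downarrow C_F(X)$ choose $[K',t]$ with closure inside $[K,1]$. Suppose there is $x\in K\setminus\mathrm{cl\,int}\,K'$. Take an open $W\ni x$ with $W\cap\mathrm{int}\,K'=\emptyset$ and $\varphi\in C(X)$ with $\varphi(x)=1$, $\varphi=0$ off $W$. We claim $\downarrow\varphi\in\mathrm{cl}[K',t]$. Let a basic neighborhood of $\downarrow\varphi$ be given by hits of $A_i\times B_i\ni(x_i,t_i)\in\downarrow\varphi$, $i\le r$, and a compact miss set $C$. Hits with $t_i=0$ are automatic. If $t_i>0$, pick $s_i\in B_i$, $0\le s_i<t_i$. The open set $\{y\in A_i:\varphi(y)>s_i\}\cap W$ contains $x_i$, as $\varphi(x_i)\ge t_i>0$. It is not contained in $K'$, since a nonempty open subset of $K'$ lies in $\mathrm{int}\,K'$, which is disjoint from $W$. So it contains some $z_i\notin K'$. Let $\beta\in C(X)$ be $0$ on $K'$ and $1$ at all $z_i$, and put $\psi=\varphi\beta\le\varphi$. Then $\downarrow\psi$ misses $C$, and $\psi(z_i)=\varphi(z_i)>s_i$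 gives $(z_i,s_i)\in\downarrow\psi\cap(A_i\times B_i)$. Also $\psi=0$ on $K'$, so $\downarrow\psi\in[K',t]$. This proves the claim. So $\downarrow\varphi\in[K,1]$, contradicting $\varphi(x)=1$.

**Step 3: the sets $L_n$.** Inductively choose compact $L_n'$ with $L'_{n-1}\cup K_n\subset\mathrm{cl\,int}\,L'_n$ (with $L_0'=\emptyset$), and let $L_n=\mathrm{cl\,int}\,L_n'$. Then $L_n\supset L_{n-1}'\supset L_{n-1}$ and $L_n\supset K_n$. Since $\mathrm{int}\,L'_n\subset L_n\subset L_n'$, we have $\mathrm{int}\,L_n=\mathrm{int}\,L_n'$ and $L_n=\mathrm{cl\,int}\,L_n$. Discard empty ones.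

**Step 4: metrizability.** We transfer a countable base $\mathcal B$ of $\downarrow C_F(X)$ to $L=L_n$. Let $x\in W$, $W$ open in $L$. Take $\varphi\in C(X)$ with $\varphi(x)=1$, $\varphi=0$ on $L\setminus W$, and $B\in\mathcal B$ with $\downarrow\varphi\in B\subset[L\setminus W,\frac12]$. Then $O_B=\{y\in L:\exists\downarrow\psi\in B,\ \psi(y)>\frac12\}$ is open in $L$ and $x\in O_B\subset W$. So $\{O_B\}$ is a countable base of the compact space $L$. $\square$

For instance, $\downarrow C_F(\mathbb Q)$ is not separable metrizable: compact subsets of $\mathbb Q$ have empty interior, so the $L_n$ cannot exist.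

From now on $\downarrow C_F(X)$ is separable metrizable, $(L_n),(V_n)$ are as in Lemma 3.1, and $L_0=\emptyset$. We use these consequences.

- $X=\bigcup L_n$ has a countable network, so $X$ is hereditarily Lindelöf; being regular, it is perfectly normal, and closed sets are zero-sets. By normality every continuous $L_n\to\mathbf I$ extends to a member of $C(X)$.
- $X^2\setminus\Delta$ is Lindelöf, so countably many functions $g_1,g_2,\dots\in C(X)$ separate points. Then $d(x,y)=\sum2^{-i}|g_i(x)-g_i(y)|\le1$ is a continuous metric on $X$, and it induces the topology of each compact $L_n$.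
- $\bigcup V_n$ is dense in $X$. If $x\in D\cap L_n$, then $x\in V_n$, because the open set $\{x\}$ meets $V_n$. If $D$ is dense in $X$, then $D\cap V_n$ is dense in $L_n$.

## 4. A compactification that is a Hilbert cube

### 4.1 Restricting to the $L_n$

Let $\downarrow USC(L_n)$ be the set of hypographs of usc functions $L_n\to\mathbf I$ with the Hausdorff metric $H_n$ of $\max(d,|t-t'|)\le1$, which induces the Vietoris topology. These hypographs are exactly the closed $A\supset L_n\times\{0\}$ that are downward closed in the second coordinate. Hence $\downarrow USC(L_n)$ is closed in the compact space of nonempty closed subsets of $L_n\times\mathbf I$, so it is compact. On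
$$\Pi=\prod_n\downarrow USC(L_n),\qquad\text{with elements written }u=(u_n),$$
use $\rho(u,v)=\sup_n2^{-n}H_n(\downarrow u_n,\downarrow v_n)$. For $\varphi:X\to\mathbf I$ with all $\varphi|L_n$ usc write $[\varphi]=(\varphi|L_n)_n$. Put
$$\mathcal C=\{[\varphi]:\varphi\in C(X)\},\qquad M=\mathrm{cl}_\Pi\,\mathcal C .$$

For the convergent sequence of 1.2, with $L_n=X$ for all $n$, $M$ is a diagonal copy of $\downarrow USC(X)$. Indeed, an usc $u$ is the limit of the continuous functions that equal $u$ at $x_k$, $k<N$, and $u(p)$ elsewhere, because $\limsup u(x_k)\le u(p)$. In general the coordinates of a point of $M$ need not agree. On $X=\mathbb R$ with $L_n=[-n,n]$, the spikes $\varphi_i(x)=\max(0,1-2i|x-1-\frac1i|)$ vanish on $L_1$, so a limit of $[\varphi_i]$ has $u_1(1)=0$ but $u_2(1)=1$.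

**Lemma 4.1.** $\downarrow\varphi\mapsto[\varphi]$ is a homeomorphism $\downarrow C_F(X)\to\mathcal C$.

*Proof.* Injectivity holds since $X=\bigcup L_n$. *Continuity.* Missing a compact subset of $L_n\times\mathbf I$ is missing a compact subset of $X\times\mathbf I$. Let $O$ be open in $L_n\times\mathbf I$ and $(x,t)\in O\cap\downarrow\varphi$, with $(x,t)\in(A\cap L_n)\times B\subset O$, $A$ open in $X$, $B$ open in $\mathbf I$. If $t=0$, every hypograph hits $O$. If $t>0$, choose $s\in B$, $0\le s<t$. The open set $\{y\in A:\varphi(y)>s\}$ contains $x\in L_n=\mathrm{cl}V_n$, so it meets $V_n$. Thus $\downarrow\varphi$ hits $(A\cap V_n)\times B$, which is open in $X\times\mathbf I$ and contained in $O$; every hypograph that hits this set hits $O$. *Inverse.* A compact $C\subset X\times\mathbf I$ lies in some $L_n\times\mathbf I$, so missing $C$ is a condition on one coordinate. And $\downarrow\varphi$ hits an open $O$ iff some $\downarrow\varphi|L_n$ hits $O\cap(L_n\times\mathbf I)$. $\square$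

So $\downarrow C_F(X)\in\mathcal F_{\sigma\delta}$ iff $\mathcal C$ is $F_{\sigma\delta}$ in the compact metrizable space $M$.

**Facts 4.2.** Write $u\vee v=(u_n\vee v_n)_n$, $su=(su_n)_n$, and $u\le v$ coordinatewise.

1. $\vee$ and $(s,u)\mapsto su$ are continuous and map $\mathcal C$, hence $M$, into itself. Moreover $\rho(u\vee v,u'\vee v')\le\max(\rho(u,u'),\rho(v,v'))$.
2. If $u\le v\le w$ then $\rho(u,v),\rho(v,w)\le\rho(u,w)$.
3. If $w_n\le c$ for all $n$, then $\rho(u\vee w,u)\le c$. For $\varphi,\psi\in C(X)$, $\rho([\varphi],[\psi])\le\sup|\varphi-\psi|$.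
4. If $x\in D\cap L_n$, then $u\mapsto u_n(x)$ is continuous on $\Pi$. For $u\in M$ the value $u_n(x)$ does not depend on $n$ (with $x\in L_n$), and we write $u(x)$.
5. The conditions $(x,t)\in\downarrow u_n$ and $\downarrow u_n\cap C\neq\emptyset$ ($C$ compact) are closed in $u$; hitting an open subset of $L_n\times\mathbf I$ is an open condition.

*Proof.* 1: $\downarrow(u_n\vee v_n)$ is a union of hypographs, and the Hausdorff distance of unions is at most the maximum of the distances. The hypograph of $su_n$ is the image of $\downarrow u_n$ under $(x,t)\mapsto(x,st)$; for $(x,t)\in\downarrow u_n$ and a nearby $(x',t')\in\downarrow u'_n$ we have $|st-s't'|\le|s-s'|+|t-t'|$. Passing to closures gives the statement for $M$. 2: the points of $\downarrow v_n$ lie in $\downarrow w_n$, so they are as close to $\downarrow u_n$ as those of $\downarrow w_n$; and $\downarrow v_n\supset\downarrow u_n$. 3: a point $(x,t)$ with $t\le w_n(x)\le c$ is within $c$ of $(x,0)$; a point $(x,t)\in\downarrow\varphi$ is within $\sup|\varphi-\psi|$ of $(x,\min(t,\psi(x)))$. 4: $\{x\}$ is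 clopen in $L_n$, so if $H_n(\downarrow u_n,\downarrow v_n)$ is smaller than the distance from $x$ to $L_n\setminus\{x\}$, then the fibers over $x$ are compared only with each other. Independence of $n$ holds on $\mathcal C$ and passes to the closure. 5 is the definition of the Vietoris topology. $\square$

### 4.2 Pushing $M$ into $\mathcal C$

**Lemma 4.3.** Let $p\in X'$. There is a homotopy $h=h^p:M\times\mathbf I\to M$ with $h_0=\mathrm{id}$, $\rho(h_t(u),u)\le t$, and for $t>0$: $h_t(u)\in\mathcal C$ and, as a function on $X$, it vanishes on a neighborhood of $p$. If $D$ is dense, then for $t>0$, $h_t(u)$ vanishes off a finite subset of $D$. Moreover $M\approx Q$.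

*Proof.* **Step 1: finite-dimensional approximations $R_k$.** We replace $u$ by finitely many bumps avoiding $p$. Fix $k\ge1$ and $\delta=2^{-k}/3$. For $j\le k$ choose a finite $Y_j\subset V_j\setminus(L_{j-1}\cup\{p\})$, with $Y_j\subset D$ if $D$ is dense, such that each point of $\mathrm{cl}(V_j\setminus L_{j-1})$ is within $\delta$ of $Y_j$. This is possible: $p$ is not isolated, so $V_j\setminus(L_{j-1}\cup\{p\})$ is dense in the open set $V_j\setminus L_{j-1}$ (and so is its intersection with $D$ if $D$ is dense), and the closure is compact. For $y\in Y_j$ choose $b_y\in C(X)$ with $b_y(y)=1$ whose support $\mathrm{cl}\{b_y>0\}$ lies in $V_j\setminus(L_{j-1}\cup\{p\})$ and in the open $\delta$-ball of $y$; if $D$ is dense take $b_y=\chi_{\{y\}}$. Let $\omega:[0,\infty)\to\mathbf I$ be continuous, $1$ on $[0,\delta]$ and $0$ on $[2\delta,\infty)$. Put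
$$\alpha_y(u)=\max\{\omega(d(x,y))\,t:(x,t)\in\downarrow u_j\},\qquad R_k(u)=\bigvee_{j\le k,\;y\in Y_j}\alpha_y(u)\,[b_y]\in\mathcal C .$$
$\alpha_y$ is continuous, being the maximum of a continuous function over a compact set that varies continuously.

**Step 2: $\rho(R_k(u),u)\le2^{-k}$.** Both sides are continuous in $u$, so let $u=[\varphi]\in\mathcal C$. Coordinates $n>k$ contribute at most $2^{-k-1}$. Let $n\le k$; we show $H_n\le3\delta=2^{-k}$.

First let $(x,t)\in\downarrow\varphi$, $x\in L_n$. Let $j\le n$ be minimal with $x\in L_j$. As $x\in\mathrm{cl}V_j$ and $x\notin L_{j-1}$, which is closed, $x\in\mathrm{cl}(V_j\setminus L_{j-1})$. So some $y\in Y_j$ has $d(x,y)\le\delta$. Then $\alpha_y(u)\ge\varphi(x)\ge t$, and $y\in V_j\subset L_n$ gives $(y,t)\in\downarrow R_k(u)_n$.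

Now let $(x,t)\in\downarrow R_k(u)_n$. If $t=0$, then $(x,0)\in\downarrow\varphi$. If $t>0$, then $t\le\alpha_y(u)b_y(x)$ for some $y\in Y_j$. Since $x\in L_n\setminus L_{j-1}$, we have $n\ge j$. There is $(x',t')\in\downarrow\varphi|L_j$ with $\omega(d(x',y))t'\ge t$, so $d(x',y)<2\delta$ and $t'\ge t$. Then $(x',t)\in\downarrow\varphi|L_n$ and $d(x,x')<3\delta$.

**Step 3: the homotopy.** We interpolate between successive $R_k$. Put $q_k=R_{k+2}$ for $k\ge0$. For $t=2^{-k-1}(1+s)$, $s\in[0,1]$, let
$$h_t=q_{k+1}\vee2s\,q_k\ \ (s\le\tfrac12),\qquad h_t=(2-2s)\,q_{k+1}\vee q_k\ \ (s\ge\tfrac12),\qquad h_0=\mathrm{id}.$$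
At $s=\frac12$ both formulas give $q_{k+1}\vee q_k$; at $s=0,1$ we get $q_{k+1},q_k$, so the pieces fit. We have $\rho(q_k,q_{k+1})\le2^{-k-2}+2^{-k-3}$. For $s\le\frac12$, $q_{k+1}\le h_t\le q_{k+1}\vee q_k$, so $\rho(h_t,q_{k+1})\le\rho(q_k,q_{k+1})$ by Facts 4.2(1),(2), and $\rho(h_t,\mathrm{id})\le2^{-k-2}+2^{-k-3}+2^{-k-3}=2^{-k-1}\le t$. For $s\ge\frac12$, $q_k\le h_t\le q_k\vee q_{k+1}$ and $\rho(h_t,\mathrm{id})\le2^{-k-2}+2^{-k-3}+2^{-k-2}\le\frac32\,2^{-k-1}\le t$. So $h$ is continuous, also at $t=0$. For $t>0$, $h_t(u)$ is a finite join of multiples of the $[b_y]$, so it lies in $\mathcal C$ and the support statements hold.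

**Step 4: $M\approx Q$.** $R_k$ factors through a finite-dimensional cube by $u\mapsto(\alpha_y(u))_y$ and $(c_y)\mapsto\bigvee c_y[b_y]$. The homotopy $u\vee sR_k(u)$, $s$ from $0$ to $1$, stays within $2^{-k}$ of $u$, since it is between $u$ and $u\vee R_k(u)$. The homotopy $su\vee R_k(u)$, $s$ from $1$ to $0$, stays within $2^{-k}$ of $R_k(u)$. Together they join $\mathrm{id}$ to $R_k$ within $2\cdot2^{-k}$ of $u$. By (H), $M$ is an ANR. It is contractible by $su$, so it is an AR. If $p\in L_m$, the $m$-th coordinates of $h_t(u)$ and $h_t(u)\vee t[1]$ at $p$ are $0$ and $t$. So for $t>0$ the maps $h_t$ and $h_t\vee t[1]$ have disjoint images, and they are $2t$-close to $\mathrm{id}$. By (T), $M\approx Q$. $\square$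

## 5. Absorbing systems and the two models

### 5.1 Uniqueness by back-and-forth

**Definition (absorbing system).** Let $E$ be a Hilbert cube. For $r=1$ a system is a set $X_1\subset E$ of class $F_{\sigma\delta}$. For $r=2$ it is a pair $X_2\subset X_1\subset E$, $X_1$ of class $F_\sigma$, $X_2$ of class $F_{\sigma\delta}$. The system is *absorbing* if its members are of the given classes in $E$, $X_1$ lies in a $\sigma$Z-set of $E$, and the following holds.

(SU) For every Z-embedding $f:\mathbf I^{\mathbb N}\to E$, closed $K\subset\mathbf I^{\mathbb N}$, $\varepsilon>0$, and $A_1$ (resp. $A_2\subset A_1$) in $\mathbf I^{\mathbb N}$ of the given classes, there is a Z-embedding $g$, $\varepsilon$-close to $f$, with $g|K=f|K$ and $g^{-1}(X_i)\setminus K=A_i\setminus K$ for all $i$.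

By (Z2), (SU) then also holds for maps $f$ that are Z-embeddings only on $K$. In words: every set of the class can be realized as a trace of $X_i$, near any given map and without disturbing what is already arranged on $K$.

**Proposition 5.1.** If $(X_i)$ in $E$ and $(Y_i)$ in $E'$ are absorbing of the same kind, there is a homeomorphism $\eta:E\to E'$ with $\eta(X_i)=Y_i$ for all $i$.

*Proof.* We may take $E=E'$. Let $X_1\subset\bigcup A_n$, $Y_1\subset\bigcup B_n$ with $A_n,B_n$ Z-sets. We construct homeomorphisms $\eta_n$ and Z-sets $P_n\subset P_{n+1}$ with $\eta_{n+1}=\eta_n$ on $P_n$ and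
$$x\in X_i\iff\eta_n(x)\in Y_i\qquad(x\in P_n,\ \text{all }i),\tag{5.1}$$
starting with $\eta_0=\mathrm{id}$, $P_0=\emptyset$.

**Step A: absorb $A_n$ into the domain.** Given $(\eta,P)$, let $R=P\cup A_n$, a Z-set by (Z1). Apply (SU) for $(Y_i)$ to the map $\eta:E\to E$ (with $E\approx\mathbf I^{\mathbb N}$ as domain), the closed set $P$ and the sets $X_i\cap R$. We get a Z-embedding $g$ close to $\eta$ with $g=\eta$ on $P$ and $g(x)\in Y_i\iff x\in X_i$ for $x\in R$: on $R\setminus P$ by (SU), on $P$ by (5.1). By (Z3) extend $g\eta^{-1}:\eta(R)\to g(R)$ to a homeomorphism $\vartheta$ close to $\mathrm{id}$. Put $\eta'=\vartheta\eta$, $P'=R$. Then $\eta'=g$ on $R$, so $\eta'=\eta$ on $P$ and (5.1) holds on $P'$.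

**Step B: absorb $B_n$ into the range.** Given $(\eta,P)$, let $R=\eta(P)\cup B_n$. Apply (SU) for $(X_i)$ to $\eta^{-1}$, the closed set $\eta(P)$ and the sets $Y_i\cap R$. We get $g$ close to $\eta^{-1}$ with $g=\eta^{-1}$ on $\eta(P)$ and $g(y)\in X_i\iff y\in Y_i$ for $y\in R$. Extend $g\eta:\eta^{-1}(R)\to g(R)$ to a homeomorphism $\vartheta'$ close to $\mathrm{id}$, and put $\eta'=\eta\vartheta'^{-1}=(\eta\vartheta'^{-1}\eta^{-1})\eta$, $P'=g(R)$. The factor $\eta\vartheta'^{-1}\eta^{-1}$ is as close to $\mathrm{id}$ as we like. For $y\in R$, $\vartheta'(\eta^{-1}(y))=g(y)$, so $\eta'(g(y))=y$. Hence (5.1) holds on $P'$ and $\eta'(P')=R\supset B_n$. For $x\in P$ we have $g(\eta(x))=x$, so $P\subset P'$ and $\eta'(x)=\eta(x)$.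

**Step C: the limit.** Alternate the steps for $n=1,2,\dots$. By Lemma 2.1 the limit $\eta$ is a homeomorphism, with $\eta=\eta_n$ on $P_n$. Since $X_1\subset\bigcup P_n$ and $Y_1\subset\bigcup\eta(P_n)$, (5.1) gives $\eta(X_i)=Y_i$. $\square$

### 5.2 Two devices for verifying (SU)

**Lemma 5.2.** (a) If $F\subset\mathbf I^{\mathbb N}$ is $\sigma$-compact, there are continuous $\phi_l:\mathbf I^{\mathbb N}\to\mathbf I$ such that $\phi_l(z)=0$ for all but finitely many $l$ if $z\in F$, and $\phi_l(z)=1$ for infinitely many $l$ if $z\notin F$. (b) If $A\subset\mathbf I^{\mathbb N}$ is $F_{\sigma\delta}$, there are continuous $a^*_k:\mathbf I^{\mathbb N}\to\mathbf I$ with $a^*_k(z)\to0$ iff $z\in A$.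

*Proof.* (a) Let $F=\bigcup F_i$, $F_i$ compact and increasing, and let $\lambda:[0,\infty)\to\mathbf I$ be continuous, $1$ on $[1,2]$ and $0$ off $(\frac12,4)$. Put $\phi_{i,l}(z)=\lambda(2^l\,\mathrm{dist}(z,F_i))$, $l\ge0$. If $0<\mathrm{dist}(z,F_i)\le1$, then $\phi_{i,l}(z)\ne0$ for finitely many $l$ only, and it is $1$ for some $l$. If $\mathrm{dist}(z,F_i)=0$, all are $0$. If $z\in F$, then only finitely many $i$ have positive distance; if $z\notin F$, every $i$ contributes a value $1$. Enumerate the $\phi_{i,l}$ as one sequence. (b) Write $A=\bigcap_{j\ge1}F_j$ with $F_j$ $\sigma$-compact and enumerate all $2^{-j}\phi^j_l$, with $\phi^j_l$ from (a) for $F_j$. If $z\in A$, for each $j$ only finitely many values are $\ge2^{-j}$; if $z\notin F_j$, infinitely many values are $2^{-j}$. $\square$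

In all three verifications of (SU) we make the error at $z$ small compared with the distance of $f(z)$ to $f(K)$. The common bookkeeping is as follows. We may assume $\varepsilon\le1$ in (SU).

**Lemma 5.3.** Let $E$ be a Hilbert cube with metric $\rho$, $f:\mathbf I^{\mathbb N}\to E$ a Z-embedding, $K\subset\mathbf I^{\mathbb N}$ closed, $0<\varepsilon\le1$,
$$\tau(z)=\tfrac14\min\{\varepsilon,\rho(f(z),f(K))\},\qquad T_n=\{z:\mathrm{dist}(z,K)\ge\tfrac1n\}.\tag{5.2}$$
Then $\tau$ is continuous, $0$ on $K$ and positive off $K$. Let $g:\mathbf I^{\mathbb N}\to E$ equal $f$ on $K$, be continuous and injective on $\mathbf I^{\mathbb N}\setminus K$, and satisfy $\rho(g(z),f(z))\le2\tau(z)$. If every $g(T_n)$ is a Z-set, then $g$ is a Z-embedding, $\varepsilon$-close to $f$.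

*Proof.* $f$ is injective and $f(K)$ is compact, so $\tau>0$ off $K$. As $\tau\to0$ towards $K$, $g$ is continuous at points of $K$. It is $\varepsilon$-close to $f$ since $2\tau\le\varepsilon/2$. For $z\notin K$ (and $K\neq\emptyset$), $\rho(f(z),f(K))\ge4\tau(z)>2\tau(z)$, so $g(z)\notin f(K)$. Thus $g$ is injective, hence an embedding. Its image $f(K)\cup\bigcup_ng(T_n)$ is compact and a countable union of Z-sets, so it is a Z-set by (Z1). $\square$

Fix $\iota:\mathbb N\to\mathbb N$ taking every value infinitely often. A sequence whose $k$-th entry reveals $z_{\iota(k)}$ for all large $k$ determines $z$; this is how all maps $g$ below become injective.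

### 5.3 The models are absorbing

**Lemma 5.4.** $(\Sigma,c_0)$ in $Q$ is an absorbing system ($r=2$); hence $c_0$ in $Q$ is absorbing ($r=1$).

*Proof.* $\Sigma=\bigcup_n[-1+\frac1n,1-\frac1n]^{\mathbb N}$ is a $\sigma$-compact $\sigma$Z-set, and $c_0=\Sigma\cap\bigcap_j\bigcup_N\bigcap_{i\ge N}\{|x_i|\le\frac1j\}$ is $F_{\sigma\delta}$. For (SU) use $d_Q(x,y)=\sup_{i\ge1}2^{-i}|x_i-y_i|$. Let $f,K,A_2\subset A_1,\varepsilon\le1$ be given and $\tau,T_n$ as in (5.2).

**Step 1: the map.** We keep the first coordinates of $f(z)$, slightly shrunk, and write the information about $A_1,A_2,z$ in the tail. For $z\notin K$ let $\mu_i=\min(1,\max(0,1+\frac1{\tau(z)}-i))$, which is $1$ for $i\le\frac1\tau$ and $0$ for $i\ge1+\frac1\tau$. For $k\ge1$ let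
$$c_{3k}=2^{-k}z_{\iota(k)},\qquad c_{3k+1}=\tfrac12a^*_k(z),\qquad c_{3k+2}=\big(1-\tfrac1{k+2}\big)\phi_k(z),\qquad c_1=c_2=0,$$
with $a^*_k$ from Lemma 5.2(b) for $A_2$ and $\phi_k$ from Lemma 5.2(a) for $A_1$. Let $g=f$ on $K$ and
$$g(z)_i=(1-\tau)\mu_if(z)_i+(1-\mu_i)c_i(z)\qquad(z\notin K).$$

**Step 2: closeness and injectivity.** For $i\le\frac1\tau$, $|g_i-f_i|\le\tau$. For $i>\frac1\tau$, $2^{-i}|g_i-f_i|\le2\cdot2^{-1/\tau}\le2\tau$. So $d_Q(g(z),f(z))\le2\tau(z)$, and $g$ is continuous off $K$. For $z\notin K$ a tail of $g(z)$ equals a tail of $(c_i(z))$, and the entries $c_{3k}$ for large $k$ determine $z$.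

**Step 3: traces.** Let $z\notin K$. Since $|g_i|\le\max(1-\tau,c_i)$ and each $c_i<1$: if $z\in A_1$, then only finitely many $\phi_k(z)$ are nonzero and the other $c_i$ are at most $\frac12$, so $\sup|g_i|<1$. If $z\notin A_1$, infinitely many tail entries are $1-\frac1{k+2}$, so $\sup|g_i|=1$. Hence $g(z)\in\Sigma$ iff $z\in A_1$. For $z\in A_1\setminus K$, $g(z)_i\to0$ iff $a^*_k(z)\to0$ iff $z\in A_2$.

**Step 4: Z-image.** On the compact set $T_n$, $\tau$ is bounded below. So for all large $k$, $g(z)_{3k}=2^{-k}z_{\iota(k)}\le\frac12$ for all $z\in T_n$. Replacing the coordinate $3k$ by $1$ is a small move of $Q$ that misses $g(T_n)$. So $g(T_n)$ is a Z-set, and Lemma 5.3 applies. For $r=1$ and a given set $A$, use $A_1=\mathbf I^{\mathbb N}$, $A_2=A$; and $c_0\subset\Sigma$ lies in a $\sigma$Z-set. $\square$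

## 6. One non-isolated point makes $\mathcal C$ strongly universal

The most direct plan is now to show that $\mathcal C$ is absorbing in $M$ for $r=1$, which would give $\downarrow C_F(X)\approx c_0$. Half of this always works: near a single non-isolated point one can write any $F_{\sigma\delta}$ condition as a question of continuity.

**Proposition 6.1.** The system $\mathcal C$ in $M$ satisfies (SU) with $r=1$.

*Proof.* **Step 1: bumps converging to $p$.** We need places to write a sequence of numbers. Fix $p\in X'$, $m$ minimal with $p\in L_m$, and $h=h^p$. As $p\in\mathrm{cl}V_m$ is not isolated, $p\in\mathrm{cl}(V_m\setminus\{p\})$, and there are distinct $x_k\in V_m\setminus\{p\}$ with $x_k\to p$. Let $r_k=\frac13d(x_k,\{p\}\cup\{x_j:j\ne k\})>0$ and choose an open $N_k\ni x_k$ in $X$ whose closure lies in $V_m$ and in the closed $d$-ball of radius $r_k$ about $x_k$. The $\mathrm{cl}N_k$ are pairwise disjoint: a common point of $\mathrm{cl}N_k$ and $\mathrm{cl}N_j$ would give $d(x_k,x_j)\le r_k+r_j\le\frac23d(x_k,x_j)$. They omit $p$, lie in $L_m$, and $\sup_{N_k}d(\cdot,p)\le d(x_k,p)+r_k\to0$.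 For $q\ne p$ the set $\{p\}\cup\bigcup_{k\ge k_0}\mathrm{cl}N_k$ is compact and omits $q$ if $k_0$ is large. So $\{N_k\}$ is locally finite at every $q\ne p$. Choose $\beta_k\in C(X)$ with $\beta_k(x_k)=1$, $\beta_k=0$ off $N_k$.

**Step 2: the functions that carry the information.** For $c\in\mathbf I$, $a=(a_k)\in\mathbf I^{\mathbb N}$ let
$$w_{c,a}=c\Big(1-\sum_ka_k\beta_k\Big),\qquad w^N_{c,a}=c\Big(1-\sum_{k\le N}a_k\beta_k\Big).$$
$w_{c,a}$ is continuous off $p$ and has its maximum $c$ at $p$, so it is usc. If $a_k\to0$, it is a uniform limit of the $w^N_{c,a}$, hence continuous.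

**Step 3: $(c,a)\mapsto[w_{c,a}]\in M$ is continuous.** The maps $(c,a)\mapsto[w^N_{c,a}]\in\mathcal C$ are continuous by Facts 4.2(3). We show that they converge to $[w_{c,a}]$ uniformly in $(c,a)$ in each $H_n$. The functions $w^N$ and $w$ differ only on $\bigcup_{k>N}N_k$, where both have values in $[0,c]$. If $p\in L_n$, a point $(x,t)$ of either hypograph with $x\in\bigcup_{k>N}N_k$ is within $\sup_{k>N}\sup_{N_k}d(\cdot,p)\to0$ of $(p,t)$, which is in both. If $p\notin L_n$, then $L_m\setminus L_n$ is open in $L_m$ and contains $p$, so it contains $N_k$ for all large $k$, and the two functions agree on $L_n$ for large $N$.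

**Step 4: the map $g$.** Let $f,K,A,\varepsilon\le1$ be given, $\tau,T_n$ as in (5.2). Put $a_{2k}=a^*_k$ (Lemma 5.2(b) for $A$) and $a_{2k+1}(z)=2^{-k}z_{\iota(k)}$ for $k\ge1$, and $a_k=0$ for the remaining finitely many indices. Define
$$g(z)=h_{\tau(z)}(f(z))\vee[w_{\tau(z),a(z)}].$$
The first term clears a neighborhood of $p$ and the second writes there. $g$ is continuous into $M$, $g=f$ on $K$, and $\rho(g(z),f(z))\le2\tau(z)$ by Lemma 4.3 and Facts 4.2(3). For $z\notin K$, $g(z)=[\psi]$ for a function $\psi$ on $X$, also denoted $g(z)$, that coincides with $w_{\tau(z),a(z)}$ near $p$.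

**Step 5: verification.** Let $z\notin K$. *Injectivity:* $\tau(z)=g(z)(p)$, and for large $k$, $a_k(z)$ is read from $g(z)(x_k)=\tau(z)(1-a_k(z))$; the odd ones determine $z$. *Traces:* if $z\in A$, then $a_k(z)\to0$, $w_{\tau,a}$ is continuous and $g(z)\in\mathcal C$. If $z\notin A$, then $a_k(z)\not\to0$, so $g(z)(x_k)\not\to g(z)(p)$ and $g(z)\notin\mathcal C$. *Z-image:* $g(z)_m(p)=\tau(z)>0$ for $z\notin K$, while $h_t(u)_m(p)=0$ for $t>0$, $u\in M$. So $h_t(M)$ misses the compact set $g(T_n)$, and $h_t$ is $t$-close to $\mathrm{id}$; hence $g(T_n)$ is a Z-set. Lemma 5.3 applies. $\square$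

## 7. When $\mathcal C$ lies in a $\sigma$Z-set

### 7.1 The obstruction $\mathcal G$

The other half of the direct plan, covering $\mathcal C$ by a $\sigma$Z-set, can fail. Suppose $D$ is dense and let
$$\mathcal G=\{u\in M:u_n=0\text{ on }L_n\setminus D\ \text{ for all }n\}.$$

**Lemma 7.1.** Let $D$ be dense. Then $M\setminus\mathcal G$ is a $\sigma$-compact $\sigma$Z-set in $M$.

*Proof.* $M\setminus\mathcal G$ is the union over $n,i$ of the sets $\{u\in M:\exists x\in L_n\setminus D,\ u_n(x)\ge\frac1i\}$. They are closed because $(L_n\setminus D)\times[\frac1i,1]$ is compact. They are Z-sets, because $h_t(M)\subset\mathcal G$ for $t>0$ by Lemma 4.3. $\square$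

So $\mathcal G$ is comeager in $M$. If $\mathcal G\subset\mathcal C$, as for the convergent sequence, then by Baire's theorem $\mathcal C$ is not contained in a $\sigma$Z-set, and the system $\mathcal C$ is not absorbing for $r=1$. This is the exact point where the direct plan stops. When is $\mathcal G\subset\mathcal C$? Consider the condition

$(*)$ $D$ is dense in $X$, and every $H\subset D$ with $H\cap L_n$ finite for all $n$ is closed in $X$.

**Lemma 7.2.** Under $(*)$, if $\varphi:X\to\mathbf I$ vanishes on $X'$ and every $\varphi|L_n$ is usc, then $\varphi\in C(X)$. Consequently $\mathcal G\subset\mathcal C$.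

*Proof.* For $\varepsilon>0$, $\{\varphi\ge\varepsilon\}\cap L_n$ is a compact subset of $D$, hence finite. By $(*)$ the set $\{\varphi\ge\varepsilon\}$ is closed. For $s\ge0$, $\{\varphi>s\}\subset D$ is open. So $\varphi$ is continuous. If $u\in\mathcal G$, then by Facts 4.2(4) $u=[\varphi]$ for the function $\varphi$ that is $0$ on $X'$ and $u(x)$ at $x\in D$. $\square$

Conversely, if $D$ is dense and $H\subset D$ violates $(*)$, then $[\chi_H]\in\mathcal G\setminus\mathcal C$. Indeed, $\chi_{H\cap L_n}\in C(X)$ agrees with $\chi_H$ on $L_1,\dots,L_n$, so $[\chi_H]\in M$; it vanishes on $X'$, and it is discontinuous at each point of $\mathrm{cl}H\setminus H$. So for dense $D$ the inclusion $\mathcal G\subset\mathcal C$ is the same as $(*)$. The space $X_0$ of 1.4 violates $(*)$ with $H=\{y_i\}$. We now split into two cases along $(*)$, not along the density of $D$.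

### 7.2 If $(*)$ fails

**Proposition 7.3.** If $(*)$ fails and $\mathcal C$ is $F_{\sigma\delta}$ in $M$, then $\mathcal C$ is contained in a $\sigma$Z-set of $M$.

*Proof.* **Case (a): $D$ is not dense.** We repeat 1.3 inside an open set without isolated points. As $\bigcup V_n$ is dense, choose $j$ with $O=V_j\setminus\mathrm{cl}D\ne\emptyset$, and let $\{O_i\}$ be a countable base of nonempty open subsets of $O$ (a subset of the metrizable compact $L_j$). If $\varphi\in C(X)$, either $\varphi=0$ on $O$, or $\varphi\ge q$ on some $O_i$ for some rational $q>0$. So $\mathcal C\subset Z_0\cup\bigcup_{i,q}Z_{i,q}$ with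
$$Z_0=\{u\in M:u_j=0\text{ on }O\},\qquad Z_{i,q}=\{u\in M:u_j\ge q\text{ on }O_i\}.$$
These are closed by Facts 4.2(5): the complement of $Z_0$ in $M$ is the hit set of $O\times(0,1]$, and $u_j(x)\ge q$ means $(x,q)\in\downarrow u_j$. The maps $u\mapsto u\vee t[1]$, $t>0$, are $t$-close to $\mathrm{id}$ and miss $Z_0$. For $c\in O_i$, which is not isolated, the maps $h^c_t$, $t>0$, of Lemma 4.3 give functions vanishing at $c$, so they miss $Z_{i,q}$. All these sets are Z-sets.

**Case (b): $D$ is dense.** Then there are $H\subset D$ with $H\cap L_n$ finite for all $n$ and $p'\in\mathrm{cl}H\setminus H$; let $p'\in L_m$. $H$ is countable, and infinite since it is not closed. Continuity of $\varphi$ at $p'$ says that $\varphi$ is close to $\varphi(p')$ on $H$ outside a member of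
$$\mathcal I=\{A\subset H:p'\notin\mathrm{cl}A\},$$
a proper ideal that contains the finite sets. As there may be uncountably many such members, this alone gives no countable cover. Lemma 2.2 does, once $\mathcal I$ is analytic.

*$\mathcal I$ is analytic.* Since $X$ is Tychonoff, $A\in\mathcal I$ iff there is $u\in\mathcal C$ with $u_m(p')=1$ and $u(x)=0$ for all $x\in A$. The set of such $(u,A)\in M\times2^H$ is Borel: $\mathcal C$ is Borel (here the hypothesis on $\mathcal C$ is used), $(p',1)\in\downarrow u_m$ is a closed condition, and "$x\notin A$ or $u(x)=0$" is closed for each $x\in H$. So $\mathcal I$ is the projection of a Borel set.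

*The cover.* Let $J_k\subset H$ be the blocks of Lemma 2.2. For $\varphi\in C(X)$ the set $\{x\in H:|\varphi(x)-\varphi(p')|\ge\frac14\}$ is in $\mathcal I$, so it contains only finitely many $J_k$. If $\varphi(p')\le\frac12$, then $\min_{J_k}\varphi\le\frac34$ for all large $k$; if $\varphi(p')\ge\frac12$, then $\max_{J_k}\varphi\ge\frac14$ for all large $k$. So $\mathcal C\subset\bigcup_{k_0}(Z^-_{k_0}\cup Z^+_{k_0})$ with
$$Z^-_{k_0}=\{u\in M:\min_{J_k}u\le\tfrac34\ \ \forall k\ge k_0\},\qquad Z^+_{k_0}=\{u\in M:\max_{J_k}u\ge\tfrac14\ \ \forall k\ge k_0\},$$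
which are closed by Facts 4.2(4).

*They are Z-sets.* Given $n_0$, pick $k\ge k_0$ with $J_k\cap L_{n_0}=\emptyset$; this exists as $H\cap L_{n_0}$ is finite and the blocks are disjoint. The maps $u\mapsto u\vee[\chi_{J_k}]$ and $u\mapsto(u_n(1-\chi_{J_k}))_n$ are continuous, because $J_k$ consists of finitely many isolated points. They map $\mathcal C$ into $\mathcal C$, hence $M$ into $M$. They change only coordinates $n>n_0$, so they move points by at most $2^{-n_0-1}$. Their values have $\min_{J_k}=1$ and $\max_{J_k}=0$, so they miss $Z^-_{k_0}$ and $Z^+_{k_0}$ respectively. $\square$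

## 8. If $(*)$ holds: the pair $(M\setminus\mathcal G,\mathcal C\setminus\mathcal G)$

Under $(*)$ we take the obstruction out and compare $(M\setminus\mathcal G,\mathcal C\setminus\mathcal G)$ with $(\Sigma,c_0)$. We must now produce $g$ with $g(z)\notin\mathcal G$ exactly for $z\in A_1$, where $A_1$ is an arbitrary $F_\sigma$-set. The functions $w_{c,a}$ of Section 6 do not suffice: with $c=c(z)$ continuous, the set $\{c>0\}$ of parameters for which $w_{c,a}(p)>0$ is open. So the value at points of $X'$ should depend on $z$ only in an usc way. A jump in $z$ on $X'$ is allowed if the values at the dense set $D$ vary continuously. The next lemma makes this precise.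

**Lemma 8.1.** Assume $D$ is dense. Let $Z$ be metrizable and $\Phi:X\times Z\to\mathbf I$ such that for every $n$: (i) $\Phi|L_n\times Z$ is usc; (ii) $z\mapsto\Phi(x,z)$ is continuous for $x\in D$; (iii) for $x\in L_n\setminus D$, $z\in Z$ there are $d_j\in D\cap L_n$, $d_j\to x$, with $\liminf\Phi(d_j,z)\ge\Phi(x,z)$. Then $z\mapsto[\Phi(\cdot,z)]\in\Pi$ is continuous.

*Proof.* *Misses.* Let $\downarrow\Phi(\cdot,z)|L_n$ miss a compact $C\subset L_n\times\mathbf I$. If there were $z_j\to z$ and $(x_j,t_j)\in C$ with $t_j\le\Phi(x_j,z_j)$, a cluster point $(x,t)\in C$ would satisfy $t\le\Phi(x,z)$ by (i), a contradiction. *Hits.* Let $(x,t)\in O\cap\downarrow\Phi(\cdot,z)$, $O$ open in $L_n\times\mathbf I$. If $t=0$, $O$ is hit for all $z'$. If $t>0$, take $(x,t)\in A\times B\subset O$, $A$ open in $L_n$, and $s\in B$, $0\le s<t$. By (iii), or with $x'=x$ if $x\in D$, there is $x'\in D\cap A$ with $\Phi(x',z)>s$. By (ii), $\Phi(x',z')>s$ for $z'$ near $z$, and $(x',s)\in O$ is a hit. $\square$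

**Proposition 8.2.** Assume $(*)$. Then $\mathcal G\subset\mathcal C$, $M\setminus\mathcal G$ is a $\sigma$-compact $\sigma$Z-set in $M$, and $(M\setminus\mathcal G,\ \mathcal C\setminus\mathcal G)$ satisfies (SU) with $r=2$.

*Proof.* The first two statements are Lemmas 7.2 and 7.1. We prove (SU).

**Step 1: points to write on and a function measuring the distance to $X'$.** Fix $p\in X'$, $m$ minimal with $p\in L_m$, $h=h^p$, and distinct $x_k\in D\cap V_m$ ($k\ge0$) with $x_k\to p$; they exist since $D\cap V_m$ is dense in $L_m$. Let $\kappa:X\to[0,1]$ be continuous with $\kappa^{-1}(0)=X'$. Change $\kappa$ at $x_{3k+1},x_{3k+2}$ to the value $\kappa(x_{3k})$. The difference is a series of multiples of the continuous functions $\chi_{\{x_i\}}$ with coefficients tending to $0$ (as $\kappa(x_i)\to\kappa(p)=0$), hence continuous; and $\kappa^{-1}(0)=X'$ still holds. So assume $\kappa(x_{3k})=\kappa(x_{3k+1})=\kappa(x_{3k+2})$.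

**Step 2: a monotone smoothing of an usc function of $z$.** Let $f,K,\varepsilon\le1$, $A_2\subset A_1$ be given, $A_1=\bigcup_{i\ge1}B_i$ with $B_i$ compact and increasing. Let $v(z)=\sup\{\frac1i:z\in B_i\}$ ($\sup\emptyset=0$), so $v(z)>0$ iff $z\in A_1$. Put $\sigma(0,z)=v(z)$ and
$$\sigma(s,z)=\max\Big\{s,\ \sup_i\tfrac1i\max\Big(0,1-\frac{\mathrm{dist}(z,B_i)}s\Big)\Big\}\qquad(0<s\le1).$$
We need the following properties. The $i$-th term is continuous and at most $\frac1i$, so $\sigma$ is continuous on $(0,1]\times\mathbf I^{\mathbb N}$. Clearly $\sigma\le1$, $\sigma(s,z)\ge s$, and $\sigma$ is nondecreasing in $s>0$. Terms with $z\in B_i$ equal $\frac1i$, so $\sigma(s,z)\ge v(z)$. Each other term is $0$ for small $s$, and terms with $i>N$ are at most $\frac1N$, so $\sigma(s,z)\downarrow v(z)$ as $s\downarrow0$. Hence $\sigma(\cdot,z)$ is continuous and nondecreasing on $[0,1]$. Finally $\sigma$ is jointly usc on $[0,1]\times\mathbf I^{\mathbb N}$: at $(0,z)$, for every $s_0>0$ and $(s',z')\to(0,z)$ we have $\sigma(s',z')\le\sigma(s_0,z')\to\sigma(s_0,z)$, and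 $\sigma(s_0,z)\downarrow v(z)$.

**Step 3: the functions $w_z$.** Let $a_{3k}=0$, $a_{3k+1}(z)=2^{-k-1}z_{\iota(k)}$, $a_{3k+2}=a^*_k$ (Lemma 5.2(b) for $A_2$), with $\iota,a^*$ indexed by $k\ge0$. Let $\tau,T_n$ be as in (5.2), and
$$w_z(x)=\tau(z)\,\sigma(\kappa(x),z)\Big(1-\sum_ka_k(z)\chi_{\{x_k\}}(x)\Big),\qquad g(z)=h_{\tau(z)}(f(z))\vee[w_z].$$
On $X'$ the function $w_z$ is constant with value $\tau(z)v(z)$.

**Step 4: $w_z|L_n$ is usc and $z\mapsto[w_z]$ is continuous.** Apply Lemma 8.1 to $\Phi(x,z)=w_z(x)$. (ii) holds as $\kappa>0$ on $D$. (i): at $(x,z)$ with $x\in D$ it follows from (ii), since $x$ is isolated. For $x\in L_n\setminus D$, $\Phi\le\tau\,\sigma(\kappa(\cdot),\cdot)$, which is usc and equals $\Phi$ at $(x,z)$. (iii): let $x\in L_n\setminus D$, so $\Phi(x,z)=\tau v(z)$. If $x\ne p$, choose $d_j\in D\cap L_n\setminus\{x_k:k\ge0\}$, $d_j\to x$; this is possible as the $x_k$ accumulate only at $p$. If $x=p$, then $n\ge m$ and $d_j=x_{3j}\in L_n$ works. In both cases $\Phi(d_j,z)=\tau\sigma(\kappa(d_j),z)\ge\tau v(z)$.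

**Step 5: $[w_z]\in M$.** Let $w^N_z=\tau\sigma(\kappa,z)(1-\sum_{k\le N}a_k\chi_{\{x_k\}})$. It is in $C(X)$ since $\sigma(\cdot,z)$ is continuous on $[0,1]$. We show $[w^N_z]\to[w_z]$. We have $\downarrow w_z\subset\downarrow w^N_z$, and they differ only over $x_k$, $k>N$. If $p\notin L_n$, only finitely many $x_k$ lie in $L_n$. If $p\in L_n$, a point $(x_k,t)\in\downarrow w^N_z$ with $k>N$ is within $\max(d(x_k,p),\sigma(\kappa(x_k),z)-v(z))\to0$ of $(p,\min(t,\tau v(z)))\in\downarrow w_z$.

**Step 6: verification.** By Steps 4 and 5, $g$ is continuous into $M$; $g=f$ on $K$; and $\rho(g,f)\le2\tau$ because $w_z\le\tau(z)$. Let $z\notin K$. By Lemma 4.3 ($D$ dense), $g(z)=w_z$ off a finite subset of $D$.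

*Trace of $M\setminus\mathcal G$:* $g(z)\notin\mathcal G$ iff $w_z\ne0$ somewhere on $X'$, iff $v(z)>0$, iff $z\in A_1$.

*Trace of $\mathcal C\setminus\mathcal G$:* if $z\in A_2\subset A_1$, then $a_k(z)\to0$, $w_z$ is a uniform limit of the continuous $w^N_z$, and $g(z)\in\mathcal C\setminus\mathcal G$. If $z\in A_1\setminus A_2$, then $\sigma(\kappa(x_{3k+2}),z)\to v(z)>0$ and $a^*_k(z)\not\to0$, so $w_z(x_{3k+2})=\tau\sigma(\kappa(x_{3k+2}),z)(1-a^*_k(z))\not\to\tau v(z)=w_z(p)$. So $g(z)\notin\mathcal C$. If $z\notin A_1$, then $g(z)\in\mathcal G$.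

*Injectivity:* for large $k$, $g(z)(x_{3k+1})/g(z)(x_{3k})=1-a_{3k+1}(z)$, because $\kappa$ agrees at the two points and $a_{3k}=0$; the denominator is positive as $\sigma(s,z)\ge s>0$. These ratios determine $z$.

*Z-image:* $g(z)(x_{3k})>0$ for all $k$, so $g(z)$ has infinite support, while members of $h_t(M)$, $t>0$, have finite support. So $h_t(M)$ misses $g(T_n)$, each $g(T_n)$ is a Z-set, and Lemma 5.3 applies. $\square$

## 9. Proof of Theorem A

Let $\downarrow C_F(X)\in\mathcal F_{\sigma\delta}$. It is separable metrizable, so Sections 3–8 apply: $M\approx Q$, $\mathcal C\approx\downarrow C_F(X)$, and $\mathcal C$ is $F_{\sigma\delta}$ in $M$.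

*If $(*)$ fails,* Propositions 6.1 and 7.3 say that $\mathcal C$ is absorbing ($r=1$) in $M$. By Lemma 5.4 and Proposition 5.1 some homeomorphism $M\to Q$ carries $\mathcal C$ to $c_0$. So $\downarrow C_F(X)\approx c_0$.

*If $(*)$ holds,* $M\setminus\mathcal G$ is $\sigma$-compact, so $\mathcal C\setminus\mathcal G=\mathcal C\cap(M\setminus\mathcal G)$ is $F_{\sigma\delta}$. By Proposition 8.2 $(M\setminus\mathcal G,\mathcal C\setminus\mathcal G)$ is absorbing ($r=2$). By Lemma 5.4 and Proposition 5.1 some homeomorphism $M\to Q$ carries $M\setminus\mathcal G$ to $\Sigma$ and $\mathcal C\setminus\mathcal G$ to $c_0$. It carries $\mathcal G$ to $Q\setminus\Sigma$, and since $\mathcal G\subset\mathcal C$, it carries $\mathcal C=\mathcal G\cup(\mathcal C\setminus\mathcal G)$ to $(Q\setminus\Sigma)\cup c_0$. So $\downarrow C_F(X)\approx(Q\setminus\Sigma)\cup c_0$. $\blacksquare$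

Since the two models are not homeomorphic (Fact 1.1), we also have, for $\downarrow C_F(X)\in\mathcal F_{\sigma\delta}$:
$$\downarrow C_F(X)\approx(Q\setminus\Sigma)\cup c_0\iff(*)\text{ holds.}\tag{9.1}$$

## 10. Condition $(*)$ and $k$-spaces: proof of Theorem B

### 10.1 Part (2): for $k$-spaces the class $\mathcal F_{\sigma\delta}$ is automatic

Let $X$ be a $k$-space with $\downarrow C_F(X)$ separable metrizable.

**Step 1: $\mathcal C=\{u\in M:\text{all }u_n\text{ continuous}\}$.** This describes $\mathcal C$ by conditions on single coordinates. "$\subset$" is clear. Let $u\in M$ have all $u_n$ continuous, $u=\lim_i[\varphi^i]$, $\varphi^i\in C(X)$. Then $u_n\le u_{n+1}$ on $L_n$, since $\downarrow\varphi^i|L_n\subset\downarrow\varphi^i|L_{n+1}$ passes to the limit. If $x\in V_n$, then $(x,u_{n+1}(x))$ is a limit of points $(y_i,t_i)\in\downarrow\varphi^i|L_{n+1}$. Eventually $y_i\in V_n\subset L_n$, so $(x,u_{n+1}(x))\in\downarrow u_n$. So $u_n=u_{n+1}$ on $V_n$, and on $L_n$ by continuity. The union of the $u_n$ is continuous on each $L_n$, so on each compact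 set, so on the $k$-space $X$.

**Step 2: continuity of one coordinate is an $F_{\sigma\delta}$-condition.** By uniform continuity, the set of continuous $u\in USC(L_n)$ is
$$\bigcap_j\bigcup_i\{u:u(x)\le u(y)+\tfrac1j\text{ whenever }d(x,y)<\tfrac1i\}.$$
The sets on the right are closed. Let $\downarrow u^l\to\downarrow u$ with $u^l$ in such a set, and $d(x,y)<\frac1i$. Choose $x_l\to x$ and $t_l\le u^l(x_l)$ with $t_l\to u(x)$. For large $l$, $d(x_l,y)<\frac1i$ and $t_l\le u^l(y)+\frac1j$. Since $\limsup u^l(y)\le u(y)$, we get $u(x)\le u(y)+\frac1j$. So $\mathcal C$ is a countable intersection of $F_{\sigma\delta}$-sets, hence $F_{\sigma\delta}$ in $M$. $\square$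

### 10.2 Part (1): what has to be shown

By Theorem A and (9.1) it suffices to show, when $\mathcal C$ is $F_{\sigma\delta}$ in $M$: $(*)$ holds iff $D$ is dense and $X$ is a $k$-space.

"$\Leftarrow$": let $H\subset D$ have finite intersection with each $L_n$. Every compact set lies in some $L_n$, so $H$ has finite, hence closed, intersection with each compact set. As $X$ is a $k$-space, $H$ is closed.

"$\Rightarrow$": this is the remaining work. A non-closed set with closed compact traces need not be contained in $D$, so $(*)$ does not apply to it directly. Instead we show that without the $k$-property $\mathcal C$ would be too complicated.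

### 10.3 Part (1): $(*)$ and $F_{\sigma\delta}$ force the $k$-property

Assume that $\mathcal C$ is $F_{\sigma\delta}$ (in particular Borel), that $(*)$ holds, and that $X$ is not a $k$-space. We derive a contradiction by exhibiting a set that is not $F_{\sigma\delta}$ as a continuous preimage of $\mathcal C$.

**Step 1: a function that is bad at one point.** There is $T\subset X$ with all $T\cap L_n$ closed, and $p\in\mathrm{cl}T\setminus T$; then $p\in X'$. There is $\theta:X\to\mathbf I$, continuous on every $L_n$, with $\theta(p)=0$ and $\theta=1$ on $T$. Indeed, given $\theta$ on $L_n$, it is prescribed consistently and continuously on the closed subset $L_n\cup(T\cap L_{n+1})\cup(\{p\}\cap L_{n+1})$ of $L_{n+1}$, and Tietze's theorem extends it to $L_{n+1}$.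

**Step 2: every neighborhood of $p$ contains a point $x\in X'$ with $\theta(x)\ge\frac12$.** This moves the badness from $D$ to $X'$, using $(*)$. Otherwise there is a closed neighborhood $O'$ of $p$ with $\theta<\frac12$ on $O'\cap X'$. Let $S'=\{\theta\ge\frac23\}\cap O'\cap D$. If $S'\cap L_n$ were infinite, it would accumulate at some $x\in L_n\cap X'\cap O'$ with $\theta(x)\ge\frac23$, which is impossible. So all $S'\cap L_n$ are finite and $S'$ is closed by $(*)$. Points of $T\cap O'$ have $\theta=1$, so they are in $D$ and in $S'$. Thus $O'\setminus S'$ is a neighborhood of $p$ disjoint from $T$, a contradiction.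

**Step 3: cutting $\theta$ into continuous pieces.** Let $p\in L_{n_0}$. For $k\ge n_0$ let $\theta^k\in C(X)$ extend $\theta|L_k$. For $k\in\Lambda=\{k:k>n_0\}$ let $\zeta_k=|\theta^k-\theta^{k-1}|\in C(X)$. Then $\zeta_k=0$ on $L_{k-1}$; in particular $\zeta_k(p)=0$. For $J\subset\Lambda$ let $S_J=\sum_{k\in J}\zeta_k$; on $L_n$ only terms with $k\le n$ can be nonzero. Let
$$\mathcal I=\{J\subset\Lambda:S_J(x)\to0\text{ as }x\to p,\ x\in X'\}.$$
Since $S_{J'}\le S_J$ for $J'\subset J$ and $S_{J\cup J'}\le S_J+S_{J'}$, this is an ideal; it contains all finite sets. It is proper: on $L_n$, $n\ge n_0$, $\theta=\theta^{n_0}+\sum_{n_0<k\le n}(\theta^k-\theta^{k-1})$, so $\theta\le\theta^{n_0}+S_\Lambda$. As $\theta^{n_0}$ is continuous with $\theta^{n_0}(p)=0$, Step 2 gives points $x\in X'$ arbitrarily near $p$ with $S_\Lambda(x)\ge\frac14$, so $\Lambda\notin\mathcal I$.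

**Step 4: $\mathcal I$ is analytic.** This is needed for Lemma 2.2. We have $J\in\mathcal I$ iff for each $j\in\mathbb N$ there is $u\in\mathcal C$ with $u_{n_0}(p)=0$ and $u=1$ on $\{x\in X':S_J(x)\ge\frac1j\}$. For "only if", separate $p$ from the complement of a neighborhood on whose trace in $X'$ we have $S_J<\frac1j$. For "if", the function is $<1$ on a neighborhood of $p$, and there $S_J<\frac1j$ on $X'$. The last relation between $u$ and $J$ says: for all $n$ and all $x\in L_n\cap X'$ with $\sum_{k\in J,k\le n}\zeta_k(x)\ge\frac1j$, $(x,1)\in\downarrow u_n$. For each $n$ it depends on $J$ only through $J\cap\{1,\dots,n\}$, and for each such pattern it is closed in $u$. So it is closed in $M\times2^\Lambda$. The condition $u_{n_0}(p)=0$ is $G_\delta$, since its negation is $\bigcup_i\{(p,\frac1i)\in\downarrow u_{n_0}\}$; and $\mathcal C$ is Borel. So $\mathcal I$ is a countable intersection of analytic sets.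

By Lemma 2.2 choose disjoint nonempty finite $J_k\subset\Lambda$ with no member of $\mathcal I$ containing infinitely many of them. Let $\xi_k=S_{J_k}$, a continuous function $X\to[0,\infty)$ with $\xi_k(p)=0$. On each $L_n$ only finitely many $\xi_k$ are nonzero.

**Step 5: a complicated set written with compact sets.** Let $S\subset2^\omega$ be a $G_{\delta\sigma}$-set that is not $F_{\sigma\delta}$; it exists since the Borel hierarchy is strict. We claim that there are compact $W_k\subset2^\omega$ with
$$S=\{z:z\in W_k\text{ for only finitely many }k\}.$$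
Write $2^\omega\setminus S=\bigcap_NS_N$ with $S_N$ decreasing $F_\sigma$-sets. Each $S_N$ is a countable disjoint union of compact sets: if $S_N=\bigcup F_i$ with $F_i$ increasing compact and $F_0=\emptyset$, then $F_i\setminus F_{i-1}$ is open in the zero-dimensional compact metrizable $F_i$, so it is a countable union of compact relatively open sets, which can be made disjoint. Let $(W_k)$ enumerate all pieces for all $N$, each listed with its own index, adding empty sets if necessary. If $z\notin S$, then $z$ lies in one piece for every $N$. If $z\in S$, it lies in at most one piece for each of finitely many $N$ and in none for the others.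

**Step 6: the reduction.** We build $f_z$ so that on $X'$ it is the sum of the $\xi_k$ with $z\in W_k$. Let $\kappa:X\to[0,1]$ be continuous with $\kappa^{-1}(0)=X'$. Let $\sigma_k(0,z)=\chi_{W_k}(z)$ and $\sigma_k(s,z)=\max(0,1-\mathrm{dist}(z,W_k)/s)$ for $0<s\le1$. Each $\sigma_k$ is nondecreasing in $s$ and continuous on $(0,1]\times2^\omega$; it is jointly usc by the argument in Step 2 of Proposition 8.2, since $\sigma_k(s,z)\downarrow\chi_{W_k}(z)$ as $s\downarrow0$. If $z\in W_k$, then $\sigma_k(\cdot,z)\equiv1$. If $z\notin W_k$, then $\sigma_k(\cdot,z)$ is continuous and $0$ near $s=0$. Define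
$$f_z(x)=\min\Big(1,\sum_k\xi_k(x)\,\sigma_k(\kappa(x),z)\Big).$$
On $L_n$ the sum is finite, so $f_z|L_n$ is continuous. Extending it to a member of $C(X)$ gives an element of $\mathcal C$ within $2^{-n-1}$ of $[f_z]$; so $[f_z]\in M$. By Lemma 8.1, $z\mapsto[f_z]$ is continuous: (i) and (ii) are clear since the sum is finite on $L_n$ and $\kappa>0$ on $D$. For (iii) take any $d_j\in D\cap L_n$ with $d_j\to x$. By monotonicity, $f_z(d_j)\ge\min(1,\sum_k\xi_k(d_j)\sigma_k(0,z))\to f_z(x)$ for $x\in L_n\setminus D$.

**Step 7: $[f_z]\in\mathcal C$ iff $z\in S$.** If $z\in S$, then $f_z=\min(1,A+\min(1,B))$, where $A=\sum_{z\in W_k}\xi_k$ is a finite sum of functions continuous on $X$, and $B=\sum_{z\notin W_k}\xi_k\sigma_k(\kappa,z)$ is continuous on each $L_n$ and vanishes on $X'$. By Lemma 7.2, $\min(1,B)\in C(X)$. So $[f_z]\in\mathcal C$. If $z\notin S$, then on $X'$ $f_z=\min(1,S_J)$ with $J=\bigcup\{J_k:z\in W_k\}$. This $J$ contains infinitely many blocks, so $J\notin\mathcal I$, and $f_z(x)\not\to0=f_z(p)$ as $x\to p$ in $X'$. So $[f_z]\notin\mathcal C$.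

Hence $S$ is the preimage of $\mathcal C$ under a continuous map $2^\omega\to M$. As $S$ is not $F_{\sigma\delta}$, neither is $\mathcal C$, a contradiction. This proves (1). $\square$

### 10.4 Part (3): the space $X_0$ belongs to the class

Let $X=X_0$ be the space of 1.4: it is not a $k$-space, $D$ is dense, and every compact set lies in some $L_n=L\cup\{y_1,\dots,y_n\}$, where $L=\{p\}\cup\{x_k\}$ is a convergent sequence. No neighborhood of $p$ lies in $L_n$, so $V_n=L_n\setminus\{p\}$ and $L_n=\mathrm{cl}V_n$. Thus the $L_n$ satisfy the conclusions of Lemma 3.1. The proof of Lemma 4.1 uses only these, so $\downarrow C_F(X)\approx\mathcal C$ is separable metrizable.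

Since $L$ is clopen in each $L_n$, $M$ embeds naturally in $\downarrow USC(L)\times\mathbf I^{\mathbb N}$: to $[\varphi]$ corresponds $(u,b)$ with $u=\varphi|L$, $b_i=\varphi(y_i)$. By the definition of the neighborhoods of $p$, $\mathcal C$ corresponds to the set of $(u,b)$ with $u$ continuous and $\sum\{\frac1i:|b_i-u(p)|>\gamma\}<\infty$ for all $\gamma>0$. We claim that this set equals $\bigcap_j\bigcup_{l,N}F_{j,l,N}$, where $F_{j,l,N}$ consists of the $(u,b)$ with
$$|u(x)-u(x_l)|\le\tfrac1j\ \ \forall x\in\{p\}\cup\{x_k:k\ge l\},\qquad\sum\{\tfrac1i:|b_i-u(x_l)|>\tfrac2j\}\le N .$$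

"$\subset$": given $j$, choose $l$ with $|u(x_k)-u(p)|\le\frac1{2j}$ for $k\ge l$. Then the first condition holds, and $|b_i-u(x_l)|>\frac2j$ implies $|b_i-u(p)|>\frac1j$, so the sum is finite. "$\supset$": for each $j$, $|u(x_k)-u(p)|\le\frac2j$ for $k\ge l$, so $u$ is continuous; and $\{i:|b_i-u(p)|>\frac3j\}\subset\{i:|b_i-u(x_l)|>\frac2j\}$ because $|u(p)-u(x_l)|\le\frac1j$.

*Each $F_{j,l,N}$ is closed.* The values $u(x_k)$ and $b_i$ are continuous functions of $(u,b)$, so the conditions at $x=x_k$ are closed. The sum is lower semicontinuous, since each of its terms is a positive multiple of the indicator of an open set. For $x=p$ let $(u^r,b^r)\to(u,b)$ in $F_{j,l,N}$. From $u^r(p)\ge c_r:=u^r(x_l)-\frac1j$ and $c_r\to c$ we get $u(p)\ge c$, because limits of points of $\downarrow u^r$ are in $\downarrow u$. And $u^r\le u^r(x_l)+\frac1j$ on $\{p\}\cup\{x_k:k\ge l\}$ passes to the limit, because this set is clopen in $L$, so the parts of the hypographs over it converge. So $\downarrow C_F(X_0)\in\mathcal F_{\sigma\delta}$. As $X_0$ is not a $k$-space, (1) gives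 $\downarrow C_F(X_0)\approx c_0$. $\blacksquare$
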